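\title{Test elements in excellent rings of prime characteristic}

\begin{abstract}
We prove that every reduced excellent ring $R$ of prime characteristic $p$ has a test element for tight closure, with no hypothesis on the Krull dimension. If $c$ lies in no minimal prime and $R_c$ is regular, then one power $c^L$ is a test element for $R$, for every localization $R_Q$ at a prime, and for every completion $\widehat{R_Q}$. It follows that an excellent ring has a test element if and only if its localizations at minimal primes are fields. The proof attaches a Jacobian ideal to each complete local ring, bounds in terms of $p$ and the codimension the power of a Jacobian element that is needed to undo one Frobenius, and shows that for an excellent domain the Jacobian ideals of all the rings $\widehat{R_Q}$ are extended from a single ideal of $R$.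
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime. All rings are commutative, Noetherian and of characteristic $p$; the only exceptions are polynomial rings in infinitely many variables, used to present fields. For a ring $R$, let $R^\circ$ be the set of elements that lie in no minimal prime of $R$. The letter $q$ denotes a power $p^e$ with $e\ge0$, and for an ideal $I$ the \emph{Frobenius power} $I^{[q]}$ is the ideal generated by all $x^q$ with $x\in I$. The \emph{tight closure} $I^*$ is the set of $z\in R$ for which there is $c\in R^\circ$ with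
\[
cz^q\in I^{[q]}\qquad\text{for all } q\gg0 .
\]
If $R$ is reduced we may take $q$-th roots, and the condition reads $c^{1/q}z\in IR^{1/q}$: the element $z$ is moved into an expansion of $I$ by multipliers $c^{1/q}$ that become negligible as $q$ grows. In this definition $c$ may depend on $I$ and $z$, and nothing is said about small $q$. A \emph{test element} for $R$ is an element $c\in R^\circ$ such that $cz^q\in I^{[q]}$ for every ideal $I$, every $z\in I^*$ and every $q\ge1$. A test element decides membership in all tight closures at once, and the case $q=1$ says that $cI^*\subset I$ for all $I$, so that $c$ bounds how far the ideals of $R$ are from being tightly closed.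

\begin{example}\label{ex:regular}
Let $B=k[[X_1,\dots,X_n]]$ with $k$ perfect and maximal ideal $\mathfrak m$. Then $B$ is free over $B^q=k[[X_1^q,\dots,X_n^q]]$ on the monomials with exponents less than $q$. The map $b\mapsto b^q$ is an isomorphism $B\to B^q$, and colon ideals commute with the flat extension $B^q\subset B$; hence $(I^{[q]}:z^q)=(I:z)^{[q]}$. If $z\notin I$ and $cz^q\in I^{[q]}$ for all $q\gg0$, then $c\in\mathfrak m^{[q]}\subset\mathfrak m^q$ for all $q\gg 0$, so $c=0$. Thus $I^*=I$ for all $I$, and $1$ is a test element.
\end{example}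

\begin{example}\label{ex:cusp}
Let $S=k[[t^2,t^3]]=k+t^2k[[t]]$ with $k$ any field, and $\mathfrak m=t^2k[[t]]$. For $q\ge2$ we have $t^{3q}=t^q\cdot t^{2q}\in(t^2)^{[q]}$, so $t^3\in(t^2)^*$. A test element $c$ must satisfy $ct^3\in t^2S$, that is $ct\in S$, which forces $c\in\mathfrak m$. Conversely, let $0\ne c\in\mathfrak m$, let $I\neq0$ and $z\in I^*$, and choose $w\in I$ of least order in $t$. From $c'z^q\in I^{[q]}$ we get $\operatorname{ord}c'+q\operatorname{ord}z\ge q\operatorname{ord}w$ for $q\gg0$, so $z=wh$ with $h\in k[[t]]$. Then $cz^q=(ch^q)w^q\in I^{[q]}$ because $ch^q\in t^2k[[t]]\subset S$. Since also $(0)^*=(0)$, the test elements of $S$ are exactly the nonzero elements of $\mathfrak m$.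
\end{example}

In both examples the test elements are the nonzero elements that vanish on the singular locus. This suggests that in general an element $c\in R^\circ$ with $R_c$ regular should be a test element up to a power. The following theorem, quoted in \cite{SL}, confirms this for a large class of rings. We use it only when $R$ itself is an excellent local ring.

\begin{theorem}\label{thm:local}
Let $R$ be a reduced ring of characteristic $p$ that is essentially of finite type over an excellent local ring. If $c\in R^\circ$ and $R_c$ is regular, then some power of $c$ is a test element for $R$.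
\end{theorem}

The definition of excellence is recalled in Section~\ref{sec:facts}. The question of existence of test elements posed in \cite{SL} is the following.

\medskip\noindent\textbf{Question.} \emph{Let $R$ be a reduced excellent ring of finite Krull dimension and of characteristic $p$. Does $R$ have a test element?}
\medskip

The answer is yes, and finite Krull dimension is not needed.

\begin{theorem}\label{thm:main}
Let $R$ be a reduced excellent ring of characteristic $p$, and let $c\in R^\circ$ be such that $R_c$ is regular. Then some power $c^L$ is a test element for $R$. Moreover $L$ can be chosen so that $c^L$ is also a test element for $R_Q$ and for $\widehat{R_Q}$, for every prime $Q$ of $R$. Such elements $c$ always exist.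
\end{theorem}

\begin{theorem}\label{thm:class}
An excellent ring $R$ of characteristic $p$ has a test element if and only if $R_{\mathfrak p}$ is a field for every minimal prime $\mathfrak p$ of $R$.
\end{theorem}

The difficulty in Theorem~\ref{thm:main} is uniformity. Theorem~\ref{thm:local} gives, for each maximal ideal $\mathfrak m$, an exponent $L(\mathfrak m)$ such that $c^{L(\mathfrak m)}$ is a test element for $R_{\mathfrak m}$, and a common bound for the $L(\mathfrak m)$ would finish the proof. But $R$ may have infinitely many maximal ideals, and Theorem~\ref{thm:local} says nothing about the size of the exponent. We obtain a bound from an ideal that measures the singularity quantitatively. Write $\operatorname{Der}(B)$ for the module of all derivations of a ring $B$ into itself; no linearity over a coefficient field is required.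

\begin{definition}\label{def:jac}
Let $S$ be a complete local ring of characteristic $p$. Write $S=B/J$ with $B$ a complete regular local ring of characteristic $p$, let $f_1,\dots,f_m$ generate $J$, and put $s=\dim B-\dim S$. The \emph{Jacobian ideal} $\mathcal J(S)$ is the ideal of $S$ generated by the images of the determinants $\det(\delta_if_{j_l})_{1\le i,l\le s}$, where $\delta_1,\dots,\delta_s\in\operatorname{Der}(B)$ and $1\le j_1<\dots<j_s\le m$. For $s=0$ it is the unit ideal.
\end{definition}

Lemma~\ref{lem:indep} shows that $\mathcal J(S)$ depends only on $S$. An excellent ring $R$ is not given as a quotient of a regular ring, so the definition applies only to the completions $\widehat{R_Q}$, one prime at a time. The third result says that these ideals nevertheless fit together.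

\begin{theorem}\label{thm:jac}
Let $R$ be an excellent domain of characteristic $p$. There is a unique ideal $\mathcal J_R$ of $R$ with $\mathcal J_R\widehat{R_Q}=\mathcal J(\widehat{R_Q})$ for all primes $Q$. Its zero set is exactly the singular locus of $R$.
\end{theorem}

The proof of Theorem~\ref{thm:main} has three parts. Call an element $a$ \emph{good} if $z^p\in I^{[p]}$ implies $az\in I$. Section~\ref{sec:good} shows that if one power $c^N$ is good for all $\widehat{R_Q}$, then $c^{2N+1}$ is a test element, and that one may assume $R$ is a domain; it also contains the model computation on the cusp. Sections \ref{sec:gamma}--\ref{sec:bound} study complete local rings and show that a power of any element of $\mathcal J(S)$ is good, with an exponent that depends only on $p$ and the codimension $s$. Section~\ref{sec:global} proves Theorem~\ref{thm:jac}, which puts a single power of $c$ into all the ideals $\mathcal J(\widehat{R_Q})$. Section~\ref{sec:final} bounds the codimension and concludes.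

\section{Conventions and standard facts}\label{sec:facts}

For a prime $\mathfrak q$ of $R$, $\kappa(\mathfrak q)$ is the residue field of $R_{\mathfrak q}$. For a local ring $A$, $\widehat A$ is the completion at the maximal ideal. $\operatorname{Reg}R$ is the set of primes $Q$ with $R_Q$ regular, and its complement is the singular locus. We put $A^p=\{a^p:a\in A\}$, a subring of $A$, and $I^{(p)}=\{y^p:y\in I\}$, an ideal of $A^p$.

\subsection*{Excellent rings}
A ring $R$ is \emph{excellent} if (i) it is universally catenary: in every finitely generated $R$-algebra, all saturated chains of primes between two given primes have the same length; (ii) its formal fibers are geometrically regular: for primes $\mathfrak q\subset Q$ and every finite field extension $k'/\kappa(\mathfrak q)$, the ring $\widehat{R_Q}\otimes_Rk'$ is regular; (iii) it is J-2: $\operatorname{Reg}R'$ is open for every finitely generated $R$-algebra $R'$. Quotients and localizations of excellent rings are excellent, and complete local rings are excellent. In a catenary local domain $A$ one has $\dim A=\operatorname{ht}P+\dim A/P$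 for every prime $P$. Let $R$ be excellent and $Q$ a prime.
\begin{itemize}
\item[(E1)] If $R$ is reduced, so is $\widehat{R_Q}$. Indeed $R_Q$ embeds in the product of the fields $\kappa(\mathfrak p)$ over its minimal primes, so by flatness $\widehat{R_Q}$ embeds in the product of the regular rings $\widehat{R_Q}\otimes\kappa(\mathfrak p)$.
\item[(E2)] If $R_c$ is regular, so is $(\widehat{R_Q})_c$, being flat with regular fibers over the regular ring $(R_Q)_c$.
\item[(E3)] If $R$ is a domain, then $\widehat{R_Q}$ is equidimensional: $\dim\widehat{R_Q}/\mathfrak q=\dim\widehat{R_Q}$ for all minimal primes $\mathfrak q$. This is Ratliff's theorem that a universally catenary local domain is formally equidimensional.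
\end{itemize}

\subsection*{Complete rings and flatness}
By Cohen's structure theorem, a complete regular local ring of characteristic $p$ is a power series ring $k[[X_1,\dots,X_n]]$ over a field, where any regular system of parameters may serve as the variables, and every complete local ring of characteristic $p$ is a quotient of such a ring. A complete local ring is $\mathfrak a$-adically complete for every proper ideal $\mathfrak a$. We use the following facts.
\begin{itemize}
\item[(C1)] (Nakayama for complete rings.) Let $A$ be $\mathfrak a$-adically complete and $M$ an $A$-module with $\bigcap_i\mathfrak a^iM=0$. Finitely many elements of $M$ whose images generate $M/\mathfrak aM$ generate $M$.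
\item[(C2)] (Local criterion of flatness.) A local homomorphism $(A,\mathfrak m)\to A'$ is flat if $A'/\mathfrak m^iA'$ is flat over $A/\mathfrak m^i$ for all $i$. It is also flat if $A$ is regular and a regular system of parameters of $A$ is a regular sequence on $A'$.
\item[(C3)] Flat extension commutes with finite intersections of submodules and with colons of ideals. If $A\to A'$ is faithfully flat, then $IA'\cap A=I$.
\item[(C4)] If $A\subset A'$ and $a^q\in A$ for all $a\in A'$ and a fixed $q$, then contraction is an inclusion-preserving bijection $\operatorname{Spec}A'\to\operatorname{Spec}A$, with inverse $Q\mapsto\{a:a^q\in Q\}$. In particular $A'$ is local if $A$ is. This applies to $A'=A[T_1,\dots,T_r]/(T_i^p-t_i)$ with $t_i\in A$.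
\item[(C5)] (Fitting ideals.) If a $T$-module $M$ is generated by $\nu$ elements, $\operatorname{Fitt}_0^T(M)$ is generated by the $\nu\times\nu$ minors of matrices whose rows are relations among the generators. It commutes with base change, and $\operatorname{Ann}(M)^\nu\subset\operatorname{Fitt}^T_0(M)\subset\operatorname{Ann}(M)$.
\end{itemize}

\subsection*{Derivations, minors and $p$-bases}
$\operatorname{Der}(A,M)$ is the module of all derivations $A\to M$, represented by $\Omega_A=\Omega_{A/\mathbb F_p}$: a derivation $\varepsilon$ induces a linear map $\ell_\varepsilon:\Omega_A\to M$ with $\ell_\varepsilon(da)=\varepsilon(a)$. Derivations kill $p$-th powers, and $\varepsilon(\mathfrak a^{i+1})\subset\mathfrak a^iM$ by the Leibniz rule. Hence a derivation of $A$ extends to every localization of $A$ and to its completion.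

For a submodule $H\subset A^m$, let $I_s(H)$ be the ideal generated by the $s\times s$ minors of matrices with rows in $H$; rows from a generating set suffice, $I_0(H)=A$, and $I_s(H)\subset I_{s-1}(H)$ by Laplace expansion. If $A\to A'$ is a homomorphism and $HA'$ is the span of the image of $H$ in $A'^m$, then $I_s(HA')=I_s(H)A'$.

Let $F^p\subset F_0\subset F$ be fields. A subset $\Lambda\subset F$ is \emph{$p$-independent} over $F_0$ if the monomials in $\Lambda$ with exponents less than $p$ are linearly independent over $F_0$, and a \emph{$p$-basis} over $F_0$ if these monomials form a basis of $F$. Every $p$-independent set extends to a $p$-basis. For a $p$-basis $\Lambda$ we have $F=F_0[T_\lambda:\lambda\in\Lambda]/(T_\lambda^p-\lambda^p)$; so $F_0$-derivations on $F$ correspond to arbitrary choices of values on $\Lambda$, the $d\lambda$ form a basis of $\Omega_{F/F_0}$, and $\dim_F\operatorname{Der}_{F_0}(F)=\nu$ if $[F:F_0]=p^\nu$. Without mention of $F_0$ we mean $F_0=F^p$, and $\Omega_F=\Omega_{F/F^p}$. If $F=\operatorname{Frac}D$, a $p$-basis of $F$ can be chosen inside $D$: replace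 $a/b$ by $b^p(a/b)=ab^{p-1}$.

\begin{lemma}[Lifting fields]\label{lem:FS}
Let $k$ be a field and $A$ a ring that is complete and separated for the $\mathfrak a$-adic topology. Every homomorphism $k\to A/\mathfrak a$ lifts to a homomorphism $k\to A$.
\end{lemma}

\begin{proof}
It suffices to lift $\varphi:k\to A/\mathfrak a^i$ to $A/\mathfrak a^{i+1}$ for $i\ge1$ and pass to the limit. The kernel of $A/\mathfrak a^{i+1}\to A/\mathfrak a^i$ has square zero, so two lifts of $\varphi(a)$ have the same $p$-th power. Sending $a^p$ to this $p$-th power defines a ring homomorphism $k^p\to A/\mathfrak a^{i+1}$. Let $\Lambda$ be a $p$-basis of $k$ and send $T_\lambda$ to any lift of $\varphi(\lambda)$. The relations $T_\lambda^p=\lambda^p$ are respected, so we obtain a homomorphism on $k=k^p[T_\lambda]/(T_\lambda^p-\lambda^p)$, and it lifts $\varphi$ on $k^p$ and on $\Lambda$.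
\end{proof}

\section{Reduction to a single Frobenius}\label{sec:good}

The definition of a test element involves an unknown multiplier and infinitely many $q$. The following notion involves neither, which makes it accessible to explicit bounds.

\begin{definition}
An element $a$ of a ring $A$ is \emph{good for $A$} if for all ideals $I$ and all $z\in A$, $z^p\in I^{[p]}$ implies $az\in I$.
\end{definition}

Good elements form an ideal. If $A$ is local and $a\in A$ is good for $\widehat A$, then $a$ is good for $A$, because $I\widehat A\cap A=I$. One way to prove that $a$ is good in a reduced ring $S$ is to find an $S^p$-linear map $\theta:S\to S^p$ with $\theta(1)=a^p$. Applying $\theta$ to an equation $z^p=\sum r_iw_i^p$ with $w_i\in I$ gives $(az)^p=\sum\theta(r_i)w_i^p\in I^{(p)}$, and so $az\in I$. For $k[[X]]$ with $k$ perfect, the coefficient of the basis element $1$ over $k[[X]]^p$ is such a map with $a=1$. The next example is the smallest singular case, and the general construction in Section~\ref{sec:bound} follows it step by step.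

\begin{example}\label{ex:model}
Let $p$ be odd, $k$ perfect, $f=y^2-x^3$ and $S=k[[x,y]]/(f)=k[[x]]\oplus k[[x]]y$, which is the ring of Example~\ref{ex:cusp} with $x=t^2$, $y=t^3$. The element $1$ is not good, since $y^p\in(x)^{[p]}$ and $y\notin(x)$. We show that $y$, which is $\partial f/\partial y$ up to a unit, is good. Adjoin to $S^p$ the variable that was \emph{not} used to differentiate: $T=S^p[x]$.

(1) \emph{A power of $y$ multiplies $S$ into $T$.} As $k$ is perfect, $k[[x]]=k[[x]]^p[x]\subset T$, so $S=T+Ty$. Since $p+1$ is even, $y^p\cdot y=(x^3)^{(p+1)/2}\in T$. Hence $y^pS\subset T$.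

(2) \emph{$T$ is free over $S^p$ on $1,x,\dots,x^{p-1}$.} These elements generate $T$ because $x^p\in S^p$. They are independent because $S^p\subset k[[t^p]]$ and the exponents $0,2,\dots,2(p-1)$ of $t$ are distinct modulo $p$.

(3) Let $\theta(w)\in S^p$ be the coefficient of $1$ in $y^pw\in T$. Then $\theta$ is $S^p$-linear and $\theta(1)=y^p$. So $y$ is good.
\end{example}

We now show that a uniformly good power of $c$ is all that is needed. The exponent in Theorem~\ref{thm:local} is not under control, but it can be hidden inside a large Frobenius power. Goodness then removes the Frobenius one step at a time. Each step costs a factor $c^N$, but it also divides the exponent already accumulated by $p$, so the total cost stays below $2N$.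

\begin{lemma}\label{lem:oneF}
Let $A$ be a reduced excellent local ring and $c\in A^\circ$ with $A_c$ regular. If $c^N$ is good for $A$, where $N\ge1$, then $c^{2N+1}$ is a test element for $A$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:local} some $c^M$ is a test element. Let $z\in I^*$ and $q\ge1$, and choose $q_0=p^{e_0}\ge M$. Then $c^{q_0}z^{qq_0}\in I^{[qq_0]}$, that is $w^{q_0}\in I'^{[q_0]}$ for $w=cz^q$ and $I'=I^{[q]}$. Define $a_{e_0}=0$ and $a_{i-1}=\lceil a_i/p\rceil+N$ for $e_0\ge i\ge1$. Since $\lceil2N/p\rceil\le N$, all $a_i$ are at most $2N$. Suppose $c^{a_i}w^{p^i}\in I'^{[p^i]}$ with $i\ge1$. Multiplying by a power of $c$,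
\[
\bigl(c^{\lceil a_i/p\rceil}w^{p^{i-1}}\bigr)^p\in\bigl(I'^{[p^{i-1}]}\bigr)^{[p]},
\]
and goodness of $c^N$ gives $c^{a_{i-1}}w^{p^{i-1}}\in I'^{[p^{i-1}]}$. Descending from $i=e_0$ to $i=0$ yields $c^{2N}w\in I'$, which says $c^{2N+1}z^q\in I^{[q]}$.
\end{proof}

\begin{lemma}\label{lem:glob}
Let $R$ be reduced and excellent, and $c\in R^\circ$ with $R_c$ regular. If $N\ge1$ and $c^N$ is good for $\widehat{R_Q}$ for all primes $Q$, then $c^{2N+1}$ is a test element for $R$ and for all $R_Q$ and $\widehat{R_Q}$.
\end{lemma}

\begin{proof}
As $R$ is reduced, $c$ is a nonzerodivisor on $R$, hence by flatness on $R_Q$ and $\widehat{R_Q}$; so $c$ lies in $(R_Q)^\circ$ and $(\widehat{R_Q})^\circ$. Both rings are excellent and local, reduced by (E1), and regular after inverting $c$ by (E2); and $c^N$ is good for both. Lemma~\ref{lem:oneF} applies to them. Now let $z\in I^*$ in $R$. For a maximal ideal $\mathfrak m$, the set $R^\circ$ maps into $(R_{\mathfrak m})^\circ$, so $z\in(IR_{\mathfrak m})^*$ and $c^{2N+1}z^q\in I^{[q]}R_{\mathfrak m}$ for all $q\ge1$. This holds for every $\mathfrak m$, so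 $c^{2N+1}z^q\in I^{[q]}$.
\end{proof}

The Jacobian ideal behaves well only for equidimensional rings (see Example~\ref{ex:equi}). We therefore pass to the irreducible components, where (E3) is available.

\begin{lemma}\label{lem:domain}
Let $R$ be reduced and excellent with minimal primes $\mathfrak p_1,\dots,\mathfrak p_h$, and $c\in R^\circ$ with $R_c$ regular. Then each $(R/\mathfrak p_i)_c$ is regular. If $c^{N_1}$ is good for the completions of all localizations at primes of all $R/\mathfrak p_i$, then there is $N\ge 1$ such that $c^N$ is good for $\widehat{R_Q}$ for all primes $Q$ of $R$.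
\end{lemma}

\begin{proof}
Put $\mathfrak a_i=\bigcap_{j\ne i}\mathfrak p_j$. Let $\mathfrak q$ be a prime with $c\notin\mathfrak q$. Then $R_{\mathfrak q}$ is regular, hence a domain, so $\mathfrak q$ contains exactly one $\mathfrak p_i$ and $(R/\mathfrak p_i)_{\mathfrak q}=R_{\mathfrak q}$. This proves the first assertion. Also $\mathfrak a_i\not\subset\mathfrak q$, since $\mathfrak q$ contains no $\mathfrak p_j$ with $j\neq i$. Thus every prime containing $\sum\mathfrak a_i$ contains $c$, and $c^{N_2}=\sum b_i$ with $b_i\in\mathfrak a_i$ for some $N_2\geq 1$. Note that $b_i\mathfrak p_i\subset\bigcap_j\mathfrak p_j=0$.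

Let $I$ be an ideal of $\widehat{R_Q}$ and $z^p\in I^{[p]}$. For each $i$ we have $c^{N_1}z\in I+\mathfrak p_i\widehat{R_Q}$: if $\mathfrak p_i\subset Q$ this is goodness for $\widehat{R_Q}/\mathfrak p_i\widehat{R_Q}$, the completion of $(R/\mathfrak p_i)_Q$, and otherwise $\mathfrak p_i\widehat{R_Q}$ is the unit ideal. Multiplying by $b_i$ gives $b_ic^{N_1}z\in I$, and summing over $i$ gives $c^{N_1+N_2}z\in I$.
\end{proof}

\section{Power series over cofinite subfields}\label{sec:gamma}

In Example~\ref{ex:model} the power series ring was finite and free over its subring of $p$-th powers. This fails when the residue field $k$ has an infinite $p$-basis. The remedy is to interpolate a ring that contains all but finitely many elements of the $p$-basis: the power series ring is finite and free over it, and it is faithfully flat over the ring of $p$-th powers, which is enough to test ideal membership.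

In Sections \ref{sec:gamma}--\ref{sec:bound}, $B=k[[X_1,\dots,X_n]]$ with maximal ideal $\mathfrak m$, and $\Lambda$ is a $p$-basis of $k$. The letter $\Gamma$ always denotes a subset of $\Lambda$ with finite complement. Put
\[
k_\Gamma=k^p(\Gamma),\qquad B_\Gamma=k_\Gamma[[X_1^p,\dots,X_n^p]]\supset B^p=k^p[[X_1^p,\dots,X_n^p]],\qquad\Upsilon_\Gamma=X\cup(\Lambda\setminus\Gamma),
\]
where $X=\{X_1,\dots,X_n\}$; the set $\Upsilon_\Gamma$ is finite. For a quotient $S$ of $B$, let $S_\Gamma\supset S^p$ be the image of $B_\Gamma$ in $S$. If $\Lambda$ is finite one may take $\Gamma=\emptyset$, and then $B_\Gamma=B^p$.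

\begin{lemma}\label{lem:Bgamma}
\begin{enumerate}
\item[(a)] $B$ is free over $B_\Gamma$ on the monomials in $\Upsilon_\Gamma$ with exponents less than $p$. Hence $B=B_\Gamma[U_u:u\in\Upsilon_\Gamma]/(U_u^p-u^p)$.
\item[(b)] $B_\Gamma$ is faithfully flat over $B^p$.
\item[(c)] $\bigcap_\Gamma k_\Gamma=k^p$.
\end{enumerate}
\end{lemma}

\begin{proof}
The monomials in $\Lambda$ with exponents less than $p$ form a $k^p$-basis of $k$, and those in $\Gamma$ span $k_\Gamma$. So the monomials $\mu$ in $\Lambda\setminus\Gamma$ with exponents less than $p$ form a finite $k_\Gamma$-basis of $k$. For (a), expand the coefficients $c_\alpha=\sum_\mu c_{\alpha,\mu}\mu$ of a power series and write $\alpha=p\beta+\gamma$ with $0\le\gamma_i<p$; then $\sum_\alpha c_\alpha X^\alpha=\sum_{\mu,\gamma}\mu X^\gamma\sum_\beta c_{p\beta+\gamma,\mu}X^{p\beta}$, and this expression is unique. For (b), the parameters $X_i^p$ of $B^p$ form a regular sequence on $B_\Gamma$; apply (C2). For (c), if the expansion of an element of $k$ involves some $\lambda\in\Lambda$, the element is not in $k_{\Lambda\setminus\{\lambda\}}$.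
\end{proof}

\begin{lemma}\label{lem:LI}
Let $\{F_\Gamma\}$ be a downward directed family of subfields of a field $F$. Finitely many vectors in an $F$-vector space that are linearly independent over $\bigcap_\Gamma F_\Gamma$ are linearly independent over some $F_\Gamma$.
\end{lemma}

\begin{proof}
Choose $\Gamma$ such that the rank $j$ of the vectors over $F_\Gamma$ is maximal, and let $e_1,\dots,e_j$ be independent over $F_\Gamma$. Suppose there is a further vector $e_{j+1}=\sum c_ie_i$ with $c_i\in F_\Gamma$. If $F_{\Gamma'}\subset F_\Gamma$, then $e_1,\dots,e_j$ are independent over $F_{\Gamma'}$ and the rank is still $j$, so $e_{j+1}=\sum c_i'e_i$ with $c_i'\in F_{\Gamma'}$; by uniqueness $c_i=c_i'$. As the family is directed, the $c_i$ lie in $\bigcap F_{\Gamma}$, contradicting independence.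
\end{proof}

We need analogues of Lemma~\ref{lem:Bgamma} for quotient domains of $B$. They hold only for small $\Gamma$.

\begin{example}\label{ex:imperfect}
Let $\lambda\in\Lambda$, $k'=k(\lambda^{1/p})$, $B=k[[X,Y]]$, $f=X^p-\lambda Y^p$, $S=B/(f)$. The ring $S$ is free over $k[[Y]]$ on $1,X,\dots,X^{p-1}$, and $X\mapsto\lambda^{1/p}Y$ embeds it in $k'[[Y]]$. So $S$ is a one-dimensional domain with fraction field $k'((Y))$. Take $\Gamma=\Lambda$. Then $S_\Gamma=k[[Y^p]]$ and the degree of the fraction fields is $p^2$, not $p^{\dim S}$. Also $S^p\otimes_{B^p}B_\Gamma=B_\Gamma/f^pB_\Gamma$ contains the nonzero nilpotent $f$, so it does not embed in $S$. Parts (b) and (c) of the next lemma both fail for this $\Gamma$.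
\end{example}

\begin{lemma}\label{lem:gamma}
Let $\mathfrak q$ be a prime of $B$, $S=B/\mathfrak q$, $d=\dim S$, $K=\operatorname{Frac}S$ and $K_\Gamma=\operatorname{Frac}S_\Gamma$. There is $\Gamma_0$ such that:
\begin{enumerate}
\item[(a)] $\bigcap_{\Gamma\subset\Gamma_0}K_\Gamma=K^p$;
\item[(b)] $[K:K_\Gamma]=p^{\,d+|\Lambda\setminus\Gamma|}$ for all $\Gamma\subset\Gamma_0$;
\item[(c)] $S^p\otimes_{B^p}B_\Gamma\to S$ is injective for all $\Gamma\subset\Gamma_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
We compare $S$ with a power series subring. Let $x_1,\dots,x_d$ be a system of parameters of $S$ with lifts $\xi_i\in\mathfrak m$. By (C1), $S$ is finite over the image of $A=k[[x_1,\dots,x_d]]$, and $A\to S$ is injective by dimension. It factors through $A\to B$, $x_i\mapsto\xi_i$, which maps $A_\Gamma=k_\Gamma[[x_1^p,\dots,x_d^p]]$ into $B_\Gamma$ because $\xi_i^p\in B^p$. So $A_\Gamma\subset S_\Gamma$. Let $L=\operatorname{Frac}A$ and $L_\Gamma=\operatorname{Frac}A_\Gamma$.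

\emph{The field $K_\Gamma$.} By Lemma~\ref{lem:Bgamma}(a) for $A$, the ring $S$ is a finite $A_\Gamma$-module. Its submodule $S^p[A_\Gamma]$ is therefore closed in $S$. It contains $k_\Gamma$ and the images of the $X_i^p$, hence all limits of polynomials in them, hence $S_\Gamma$. So $S_\Gamma=S^p[A_\Gamma]$, and $K_\Gamma=K^pL_\Gamma$.

\emph{The intersection $\bigcap L_\Gamma$ is $L^p$.} Let $y=a/b\in\bigcap L_\Gamma$ with $a,b\in A$. The element $g=ab^{p-1}=yb^p$ lies in $A\cap L_\Gamma$, so it is integral over the normal ring $A_\Gamma$ and lies in $A_\Gamma$. By Lemma~\ref{lem:Bgamma}(c), $g\in\bigcap A_\Gamma=A^p$, and $y=g/b^p\in L^p$.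

\emph{Parts (a) and (b).} Let $e_1,\dots,e_l$ be a basis of $K^p$ over $L^p$; by Frobenius, $l=[K:L]$. By Lemma~\ref{lem:LI} the $e_i$ are independent over some $L_{\Gamma_0}$. Let $\Gamma\subset\Gamma_0$. The $L_\Gamma$-span of $K^p$ is a domain of finite dimension over $L_\Gamma$, hence a field, so $K_\Gamma=\bigoplus_ie_iL_\Gamma$. An element of $\bigcap_{\Gamma\subset\Gamma_0}K_\Gamma$ has unique coordinates in $L_{\Gamma_0}$, which lie in every $L_\Gamma$ with $\Gamma\subset\Gamma_0$ and hence in $L^p$. This is (a). From $[K:K_\Gamma][K_\Gamma:L_\Gamma]=[K:L][L:L_\Gamma]$ and $[K_\Gamma:L_\Gamma]=l$ we get $[K:K_\Gamma]=[L:L_\Gamma]$, which is the rank $p^{d+|\Lambda\setminus\Gamma|}$ of $A$ over $A_\Gamma$.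

\emph{Part (c).} The map $A\to B$ induces $\psi:S^p\otimes_{A^p}A_\Gamma\to W:=S^p\otimes_{B^p}B_\Gamma$. We show that $\psi$ is surjective and that its composite with $W\to S$ is injective; then $W\to S$ is injective. Since $S^p=B^p/\mathfrak q^{(p)}$, the ring $W$ is a quotient of the local ring $B_\Gamma$, so it is separated for the ideal $(x_1^p,\dots,x_d^p)$ of $A_\Gamma$. Modulo this ideal, $W$ becomes $C\otimes_{B^p}B_\Gamma$, where $C=B^p/(\mathfrak q^{(p)},\xi_1^p,\dots,\xi_d^p)\cong B/(\mathfrak q,\xi)$ has finite length. Choose $N$ with $(X^p)^NC=0$. Since $B_\Gamma/(X^p)^N=B^p/(X^p)^N\otimes_{k^p}k_\Gamma$, we get $C\otimes_{B^p}B_\Gamma=C\otimes_{k^p}k_\Gamma$, which is spanned over $k_\Gamma$ by the images of finitely many elements of $S^p$. By (C1) these elements generate $W$ over $A_\Gamma$, so $\psi$ is surjective. For the composite, flatness of $A_\Gamma$ over $A^p$ gives the first inclusion in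
\[
S^p\otimes_{A^p}A_\Gamma\subset K^p\otimes_{A^p}A_\Gamma=K^p\otimes_{L^p}(L^p\otimes_{A^p}A_\Gamma)\subset K^p\otimes_{L^p}L_\Gamma=\bigoplus_ie_i\otimes L_\Gamma ,
\]
and the last space maps injectively to $K$.
\end{proof}

\section{Derivations of power series rings}\label{sec:der}

For $u\in X\cup\Lambda$ let $\partial_u\in\operatorname{Der}(B)$ be the partial derivative: $\partial_{X_i}$ is the usual one, and $\partial_\lambda$ applies coefficientwise the derivation of $k$ with $\partial_\lambda\lambda=1$ and $\partial_\lambda\lambda'=0$ for $\lambda'\in\Lambda\setminus\{\lambda\}$. For $f=(f_1,\dots,f_m)\in B^m$ let $H_B(f)\subset B^m$ be the submodule of all rows $\delta f=(\delta f_1,\dots,\delta f_m)$, $\delta\in\operatorname{Der}(B)$. In the notation of Definition~\ref{def:jac},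
\[
\mathcal J(S)=I_s(H_B(f))S .
\]
We want to know that $H_B(f)$ is generated by the rows $\partial_uf$, and that derivations of $B$ with values in an arbitrary module $M$ produce nothing new on $f$. Truncating $f$ to polynomials proves this modulo $\mathfrak m^iM$ for every $i$. For $M=B$ that is enough by Krull's intersection theorem. But we need $M=\widehat{B_{\mathfrak Q}}$ for a nonmaximal prime $\mathfrak Q$, where $\mathfrak mM=M$ and the approximation says nothing. So we carry out the approximation once in the universal module $\Omega_B$, and need a separatedness statement there, although $\Omega_B$ is not assumed finitely generated.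

\begin{lemma}\label{lem:sep}
For every finite $B$-module $N$, $\bigcap_i\mathfrak m^i(N\otimes_B\Omega_B)=0$.
\end{lemma}

\begin{proof}
By Popescu's theorem the regular $\mathbb F_p$-algebra $B$ is a filtered colimit of smooth $\mathbb F_p$-algebras $B_\alpha$. Then $\Omega_B$ is the filtered colimit of the projective modules $B\otimes\Omega_{B_\alpha}$, so it is flat over $B$.

\emph{Reduction to $N=B/\mathfrak q$.} Let $0\to N'\to N\to N''\to0$ be exact and suppose the claim holds for $N'$ and $N''$. An element $x$ of the intersection for $N$ maps to zero in $N''\otimes\Omega_B$, so it lies in $N'\otimes\Omega_B$. By flatness and the Artin--Rees lemma there is $i_0$ such that for all $i\ge i_0$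
\[
x\in(N'\otimes\Omega_B)\cap(\mathfrak m^iN\otimes\Omega_B)=(N'\cap\mathfrak m^iN)\otimes\Omega_B\subset\mathfrak m^{i-i_0}(N'\otimes\Omega_B).
\]
So $x=0$. As $N$ has a finite filtration with quotients $B/\mathfrak q$, $\mathfrak q$ prime, we may take $N=S=B/\mathfrak q$ and use the notation of Lemma~\ref{lem:gamma}.

The $S$-module $S\otimes\Omega_B$ is flat, hence torsion free, so it embeds in $K\otimes\Omega_B$. Let $0\ne x\in S\otimes\Omega_B$. It suffices to find $\varepsilon\in\operatorname{Der}(B,S)$ whose induced $S$-linear map $\ell_\varepsilon:S\otimes\Omega_B\to S$ does not kill $x$; for if $x$ were in the intersection, $\ell_\varepsilon(x)$ would lie in $\bigcap\mathfrak m^iS=0$. Consider the exact sequence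
\[
\mathfrak q/\mathfrak q^2\otimes_SK\longrightarrow K\otimes\Omega_B\longrightarrow\Omega_K\longrightarrow0 .
\]

\emph{Case 1: the image $\bar x\in\Omega_K$ is nonzero.} Using a $p$-basis of $K$ inside $S$, write $\bar x=\sum_{i=1}^la_i\,dy_i$ with $a_1\ne0$ and $y_1,\dots,y_l\in S$ $p$-independent over $K^p$. By Lemmas \ref{lem:gamma}(a) and \ref{lem:LI}, applied to the monomials in the $y_i$ with exponents less than $p$, the $y_i$ are $p$-independent over $K_\Gamma$ for some $\Gamma\subset\Gamma_0$. Extend them to a $p$-basis of $K$ over $K_\Gamma$ and let $\delta$ be a $K_\Gamma$-derivation of $K$ with $\delta y_1=1$ and $\delta y_i=0$ for $i>1$. As $\delta$ is $S_\Gamma$-linear and $S$ is finite over $S_\Gamma$, there is $0\ne b\in S$ with $b\delta(S)\subset S$. The composite $\varepsilon$ of $B\to S$ and $b\delta$ has $\ell_\varepsilon(x)=ba_1\ne0$.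

\emph{Case 2: $\bar x=0$.} Then $x$ is the image of some $0\neq g\in\mathfrak q/\mathfrak q^2\otimes K$. Take $\Gamma\subset\Gamma_0$. A derivation $B\to K$ restricts to a $B$-linear map on $\mathfrak q$ that kills $\mathfrak q^2$. This gives a $K$-linear map
\[
\operatorname{Der}_{B_\Gamma}(B,K)\longrightarrow\operatorname{Hom}_K(\mathfrak q/\mathfrak q^2\otimes K,K)
\]
with kernel $\operatorname{Der}_{S_\Gamma}(S,K)=\operatorname{Der}_{K_\Gamma}(K)$. The source has dimension $|\Upsilon_\Gamma|=n+|\Lambda\setminus\Gamma|$ by Lemma~\ref{lem:Bgamma}(a). The kernel has dimension $d+|\Lambda\setminus\Gamma|$ by Lemma~\ref{lem:gamma}(b). The target has dimension $\operatorname{ht}\mathfrak q=n-d$, since $B_{\mathfrak q}$ is regular. So the map is surjective, and some $\delta$ has $\delta(g)\ne0$. Choose $0\neq b\in S$ with $b\delta(u)\in S$ for all $u$ in the finite set $\Upsilon_\Gamma$. Then $\varepsilon=b\delta$ has values in $S$, and $\ell_\varepsilon(x)=b\delta(g)\neq0$.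
\end{proof}

\begin{lemma}\label{lem:rows}
Let $f\in B^m$. The module $H_B(f)$ is generated by the rows $\partial_uf$, $u\in X\cup\Lambda$. For every $B$-module $M$ and every $\varepsilon\in\operatorname{Der}(B,M)$, the row $(\varepsilon f_1,\dots,\varepsilon f_m)$ lies in the image of $H_B(f)\otimes_BM\to M^m$. In particular $H_{B'}(f)\subset H_B(f)B'$ for every homomorphism $B\to B'$ to a complete regular local ring.
\end{lemma}

\begin{proof}
Let $H_0$ be the span of the rows $\partial_uf$, $N=B^m/H_0$, and $\varphi=(df_1,\dots,df_m)\in B^m\otimes\Omega_B$. Fix $i$ and write $f_j=g_j+h_j$ with $g_j\in k[X]$ and $h_j\in\mathfrak m^{i+1}$. The module $\Omega_{k[X]}$ is free on the $du$, $u\in X\cup\Lambda$, and $dg_j=\sum_u\partial_ug_j\,du$ is a finite sum. Also $dh_j\in\mathfrak m^i\Omega_B$ and $\partial_uh_j\in\mathfrak m^i$. Hence $\varphi\equiv\sum_u\partial_uf\otimes du$ modulo $\mathfrak m^i(B^m\otimes\Omega_B)$, where $u$ runs over the finitely many elements with some $\partial_ug_j\ne0$. So the image of $\varphi$ in $N\otimes\Omega_B$ lies in $\mathfrak m^i(N\otimes\Omega_B)$ for every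 $i$, and it is zero by Lemma~\ref{lem:sep}. Thus $\varphi$ lies in the image of $H_0\otimes\Omega_B$. Applying $1\otimes\ell_\varepsilon$ puts $(\varepsilon f_j)_j$ in the image of $H_0\otimes M$. With $M=B$ this gives $H_B(f)=H_0$. For the last assertion, compose a derivation of $B'$ with $B\to B'$.
\end{proof}

The reverse inclusion $H_B(f)B'\subset H_{B'}(f)$ requires a supply of derivations on $B'$. The next lemma produces them from a regularity hypothesis; this is how geometric regularity of the formal fibers will enter.

\begin{lemma}\label{lem:dual}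
Let $A$ be a complete regular local ring and $t_1,\dots,t_r\in A$. If $C=A[T_1,\dots,T_r]/(T_i^p-t_i)$ is regular, then there are $\eta_1,\dots,\eta_r\in\operatorname{Der}(A)$ with $\eta_i(t_j)=\delta_{ij}$.
\end{lemma}

\begin{proof}
Write $A=k[[Y_1,\dots,Y_d]]$ with maximal ideal $\mathfrak n$, and let $\tau_i\in k$ be the constant term of $t_i$. Order the $t_i$ so that $\tau_1,\dots,\tau_a$ is a maximal $p$-independent subset of the $\tau_i$, and extend it to a $p$-basis of $k$. For $j>a$ write $\tau_j=\sum_\beta b_{j\beta}^p\tau^\beta$ with $b_{j\beta}\in k$ and monomials $\tau^\beta$ in $\tau_1,\dots,\tau_a$, and put $z_j=t_j-\sum_\beta b_{j\beta}^pt^\beta\in\mathfrak n$.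

\emph{The $z_j$ are linearly independent in $\mathfrak n/\mathfrak n^2$.} Let $A'=A[T_1,\dots,T_a]/(T_i^p-t_i)$, local of dimension $d$ by (C4). The ring $A'/\mathfrak nA'=k[T]/(T_i^p-\tau_i)$ is a field by $p$-independence, so $A'$ is regular with maximal ideal $\mathfrak nA'$. With $T'_j=T_j-\sum_\beta b_{j\beta}T^\beta$ we have $C=A'[T'_j:j>a]/(T_j'^p-z_j)$. Since $C$ is local, it is the quotient of the regular local ring $A'[T']_{(\mathfrak n,T')}$, of dimension $d+r-a$, by the $r-a$ elements $T_j'^p-z_j$. As $C$ is regular of dimension $d$, the ideal they generate is generated by part of a regular system of parameters of length $r-a$, so these elements are independent in the cotangent space. The $T_j'^p$ lie in the square of the maximal ideal, so the $z_j$ are independent there. A relation $\sum c_jz_j\in\mathfrak n^2$ with $c_j\in k$ not all zero would contradict this.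

\emph{The matrix of derivatives.} Consider the matrix whose rows are indexed by $\partial_{\tau_1},\dots,\partial_{\tau_a},\partial_{Y_1},\dots,\partial_{Y_d}$, whose columns are indexed by $t_1,\dots,t_r$, and whose entries are the residues in $k$ of $\delta t_j$. For every derivation $\delta$ and $j>a$,
\[
\delta z_j=\delta t_j-\sum_{i\le a}\Bigl(\sum_\beta b_{j\beta}^p\,\beta_i\,t^{\beta-e_i}\Bigr)\delta t_i ,
\]
where $e_i$ is the $i$-th unit vector, and the coefficients are independent of $\delta$. So column operations replace $t_j$ by $z_j$ for $j>a$. Since $\partial_{\tau_i}\mathfrak n\subset\mathfrak n$, the matrix becomes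
\[
\begin{pmatrix}I_a&0\\ *&Z\end{pmatrix},
\]
where the columns of $Z$ are the coordinates of the $z_j$ in the basis $Y_1,\dots,Y_d$ of $\mathfrak n/\mathfrak n^2$. Its rank is $a+(r-a)=r$. Hence $r$ of these derivations have a matrix $(\delta t_j)$ that is invertible over $A$, and multiplying by the inverse gives the $\eta_i$.
\end{proof}

\section{The Jacobian ideal of a complete local ring}\label{sec:jac}

\begin{lemma}\label{lem:indep}
The ideal $\mathcal J(S)$ does not depend on the presentation $S=B/J$ or on the generators of $J$. If $S$ is regular, then $\mathcal J(S)=S$; otherwise $\mathcal J(S)\subset\mathfrak m_S$.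
\end{lemma}

\begin{proof}
\emph{Generators.} If $f_{m+1}=\sum b_jf_j$, then $\delta f_{m+1}\equiv\sum b_j\,\delta f_j$ modulo $J$, so modulo $J$ the new column is a fixed combination of the old ones and the ideal of minors is unchanged. Compare two generating sets with their union.

\emph{Removing a variable.} Suppose $f_1\in J\setminus\mathfrak m^2$. Then $f_1$ is part of a regular system of parameters, and we may write $B=\bar B[[f_1]]$ with $\bar B=k[[X_2,\dots,X_n]]\cong B/(f_1)$. Every element of $J$ is the sum of a multiple of $f_1$ and an element of $\bar J=J\cap\bar B$, so $J=(f_1,f_2,\dots,f_m)$ with $f_2,\dots,f_m$ generators of $\bar J$, and $S=\bar B/\bar J$. If $\delta\in\operatorname{Der}(B)$, the composite $\bar B\subset B\to B\to\bar B$ of inclusion, $\delta$ and reduction is a derivation of $\bar B$. Conversely, derivations of $\bar B$ extend coefficientwise to $B$ killing $f_1$, and $\partial/\partial f_1$ kills $\bar B$. So the image of $H_B(f_1,\dots,f_m)$ in $\bar B^m$ is $\bar Be_1\oplus\bar H$ with $\bar H=H_{\bar B}(f_2,\dots,f_m)$, and its ideal $I_s$ is $I_{s-1}(\bar H)+I_s(\bar H)=I_{s-1}(\bar H)$.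 Since $\dim\bar B-\dim S=s-1$, both presentations give the same ideal. By induction on $n$ we may assume $J\subset\mathfrak m^2$.

\emph{Minimal presentations.} Let $B=k[[X]]\to S$ and $B'\to S$ be surjections whose kernels $J,J'$ lie in the squares of the maximal ideals. By Lemma~\ref{lem:FS} for $J'\subset B'$, the map $k\to S$ lifts to $B'$. Lifting also the images of the $X_i$, we get a local homomorphism $B\to B'$ over $S$. It induces isomorphisms on residue fields and on cotangent spaces, as these agree with those of $S$. So it is surjective by (C1), and injective because both rings are domains of the same dimension. It maps $J$ onto $J'$, and $H_B(f)$ is defined without reference to coordinates.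

If $S$ is regular, take $B=S$ and $s=0$. If not, a presentation with $J\subset\mathfrak m^2$ has $J\ne0$, so $s\ge1$, and all $\delta f_j$ lie in $\mathfrak m$.
\end{proof}

\begin{example}\label{ex:jaccomp}
For the cusp $k[[x,y]]/(y^2-x^3)$, Lemma~\ref{lem:rows} gives $\mathcal J=(2y,3x^2)$. For the domain $S=k[[X,Y]]/(X^p-\lambda Y^p)$ of Example~\ref{ex:imperfect}, the derivatives with respect to $X$ and $Y$ vanish and $\mathcal J(S)=(Y^p)$ comes from $\partial_\lambda$ alone. This is why Definition~\ref{def:jac} allows derivations that are not $k$-linear.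
\end{example}

To compare $\mathcal J(\widehat{R_Q})$ with $\mathcal J(\widehat{R_{\mathfrak q}})$ for $\mathfrak q\subset Q$ we shall map both rings to a third one. The two maps are of the following kinds.

\begin{lemma}\label{lem:base}
\begin{enumerate}
\item[(a)] Let $S$ be an equidimensional complete local ring and $\mathfrak Q$ a prime of $S$. Then $\mathcal J(\widehat{S_{\mathfrak Q}})=\mathcal J(S)\widehat{S_{\mathfrak Q}}$.
\item[(b)] Let $S\to S''$ be a flat local homomorphism of complete local rings, $k$ the residue field of $S$, and $F=S''/\mathfrak m_SS''$. If $F\otimes_kk'$ is regular for every finite purely inseparable extension $k'/k$, then $\mathcal J(S'')=\mathcal J(S)S''$.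
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S=B/J$, $J=(f_1,\dots,f_m)$, $B=k[[X_1,\dots,X_n]]$ and $s=n-\dim S$.

(a) Denote the preimage of $\mathfrak Q$ in $B$ by the same letter and let $B'=\widehat{B_{\mathfrak Q}}$, so that $\widehat{S_{\mathfrak Q}}=B'/JB'$. By equidimensionality every minimal prime of $J$ has height $s$, so $\dim S_{\mathfrak Q}=\dim B_{\mathfrak Q}-s$. Derivations of $B$ extend to $B'$, so $H_B(f)B'\subset H_{B'}(f)$, and Lemma~\ref{lem:rows} gives the opposite inclusion. Take $I_s$.

(b) \emph{A presentation of $S''$ over $B$.} Let $x_i$ be the image of $X_i$ in $S''$, so $\mathfrak m_SS''=(x)S''$. Taking $k'=k$, the ring $F$ is complete and regular, $F=k''[[Y]]$. Lifting $k''\to F$ to $S''$ by Lemma~\ref{lem:FS}, and lifting the $Y_i$, we get a homomorphism $F\to S''$ whose composite with $S''\to F$ is the identity. Let $B''=F[[X_1,\dots,X_n]]\to S''$ extend it by $X_i\mapsto x_i$. It is surjective by (C1), and its composite with $S''\to F$ is reduction modulo $(X)$. By Lemma~\ref{lem:FS} for the kernel of $B''\to S''$, the map $k\to S\to S''$ lifts to $B''$. Together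 with $X_i\mapsto X_i$ this gives a local homomorphism $B\to B''$ lifting $B\to S\to S''$. It is flat by (C2), and $B''/\mathfrak mB''=F$ as $k$-algebras. Let $\mathfrak k$ be the kernel of the surjection $B''/JB''\to S''$. Since $S''$ is flat over $S$, the sequence $0\to\mathfrak k\otimes_Sk\to F\to F\to0$ is exact, and the map $F\to F$ is the identity. So $\mathfrak k=\mathfrak m_S\mathfrak k$, and $\mathfrak k=0$ by Nakayama's lemma. Thus $S''=B''/JB''$ with $B''$ complete and regular, and $\dim B''-\dim S''=(n+\dim F)-(\dim S+\dim F)=s$.

\emph{Comparison of rows.} Lemma~\ref{lem:rows} gives $H_{B''}(f)\subset H_B(f)B''$, and reduces the converse to showing $\partial_uf\in H_{B''}(f)$ for each $u\in X\cup\Lambda$. Fix $\nu\ge1$ and write $f_j=g_j+h_j$ with $g_j\in k[X]$, $h_j\in\mathfrak m^{\nu+1}$. Choose distinct $\lambda_1,\dots,\lambda_r\in\Lambda$ such that all coefficients of all $g_j$ lie in $k^p[\lambda_1,\dots,\lambda_r]$ and $u\in X\cup\{\lambda_1,\dots,\lambda_r\}$. The ring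
\[
C=B''[T_1,\dots,T_r,V_1,\dots,V_n]/(T_i^p-\lambda_i,\;V_l^p-X_l)
\]
is local of dimension $\dim F+n$ by (C4), and
\[
C/(V_1,\dots,V_n)=F[T]/(T_i^p-\lambda_i)=F\otimes_kk(\lambda_1^{1/p},\dots,\lambda_r^{1/p})
\]
is regular local of dimension $\dim F$ by hypothesis. So the maximal ideal of $C$ has $\dim F+n$ generators and $C$ is regular. By Lemma~\ref{lem:dual} there are derivations of $B''$ dual to the images of $\lambda_1,\dots,\lambda_r,X_1,\dots,X_n$; let $\eta$ be the one belonging to $u$. On $k^p[\lambda_1,\dots,\lambda_r,X]$ both $\eta$ and $\partial_u$ give derivations into $B''$ that kill $k^p$ and agree on the generators, so $\eta g_j=\partial_ug_j$. Also $\eta h_j$ and $\partial_uh_j$ lie in $\mathfrak m^\nu B''$. Hence $\partial_uf\in H_{B''}(f)+\mathfrak m^\nu B''^m$ for every $\nu$, and $\partial_uf\in H_{B''}(f)$ by Krull's intersection theorem.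
\end{proof}

\begin{example}\label{ex:equi}
Both hypotheses are needed. For (a), let $B=k[[x,y,z,w]]$ and $J=(x(y^2-z^3),xw)$. Here $\dim S=3$, $s=1$, and $x=\partial_w(xw)\in\mathcal J(S)$. At $\mathfrak Q=(y,z,w)$ the element $x$ is a unit, but $S_{\mathfrak Q}=B_{\mathfrak Q}/(y^2-z^3,w)$ is not regular, so $\mathcal J(\widehat{S_{\mathfrak Q}})$ is proper. For (b), let $S$ and $k'$ be as in Example~\ref{ex:imperfect} and $S''=S\otimes_kk'=k'[[X,Y]]/\bigl((X-\lambda^{1/p}Y)^p\bigr)$. The closed fiber $F=k'$ is regular, but $F\otimes_kk'$ is not reduced; and $\mathcal J(S'')=0$ while $\mathcal J(S)S''=Y^pS''\ne0$.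
\end{example}

\section{Bounded powers of Jacobian elements are good}\label{sec:bound}

\begin{proposition}\label{prop:good}
For each $s\ge0$ there is an integer $M=M(p,s)$ with the following property. Let $S=B/J$ be a reduced equidimensional complete local ring with $\dim B-\dim S=s$, and let $p^e\ge M$. Then $a^{p^e}$ is good for $S$ for every $a\in\mathcal J(S)$.
\end{proposition}

\begin{proof}
Let $\nu$ be the least integer with $p^\nu\ge\max(p,s(p-1))$, and put $E=p^{\nu+s+1}$ and $M=1+E/p$. By Lemma~\ref{lem:rows}, $\mathcal J(S)$ is generated by the images $g$ of determinants $\det(\partial_{u_i}f_j)_{1\le i,j\le s}$ with $u_1,\dots,u_s\in X\cup\Lambda$ distinct and $f_1,\dots,f_s\in J$. If $a=\sum b_ig_i$, then $a^{p^e}=\sum b_i^{p^e}g_i^{p^e}$. Good elements form an ideal, so it suffices to show that $g^M$ is good for one such $g$, which we now fix.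

\emph{Choice of $\Gamma$.} Let $d=\dim S=n-s$. Choose $\Gamma$ so small that all $u_i$ lie in $\Upsilon_\Gamma$ and that parts (b) and (c) of Lemma~\ref{lem:gamma} hold for $S/\mathfrak q$ for each of the finitely many minimal primes $\mathfrak q$ of $S$. Since $S$ is reduced, $S^p\subset\prod_{\mathfrak q}(S/\mathfrak q)^p$. Flatness of $B_\Gamma$ over $B^p$ and Lemma~\ref{lem:gamma}(c) give injections
\[
S^p\otimes_{B^p}B_\Gamma\longrightarrow\prod_{\mathfrak q}(S/\mathfrak q)^p\otimes_{B^p}B_\Gamma\longrightarrow\prod_{\mathfrak q}S/\mathfrak q .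
\]
The composite factors through the surjection $S^p\otimes_{B^p}B_\Gamma\to S_\Gamma$, which is therefore an isomorphism. By Lemma~\ref{lem:Bgamma}(b), \emph{$S_\Gamma$ is faithfully flat over $S^p$}. So $S_\Gamma$ can play the role that $S^p$ played in Example~\ref{ex:model}. Let $v_1,\dots,v_r$ be the elements of $\Upsilon_\Gamma$ other than the $u_i$, so that $r=n+|\Lambda\setminus\Gamma|-s=d+|\Lambda\setminus\Gamma|$. Writing $u_i,v_i$ also for their images in $S$, put
\[
T=S_\Gamma[v_1,\dots,v_r]\subset S=T[u_1,\dots,u_s].
\]

\emph{Step 1: $g^ES\subset T$.} Where $g$ is invertible, the equations $f_j=0$ make $S$ unramified over $T$; and $S$ is purely inseparable over $T$. These two facts force $S_g=T_g$, and the task is to bound the denominators. Let $\Delta$ be the kernel of multiplication $S\otimes_TS\to S$. It is generated by $\zeta_i=u_i\otimes1-1\otimes u_i$. Since $u_i^p\in S^p\subset T$, we have $\zeta_i^p=0$, so $\Delta^{s(p-1)+1}=0$. By Lemma~\ref{lem:Bgamma}(a), $f_j=F_j(u_1,\dots,u_s)$ for a polynomial $F_j$ with coefficients in $B_\Gamma[v]$. Each $\partial_{u_i}$ kills $B_\Gamma[v]$,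 because $u_i\notin\Gamma$ and $u_i$ is not one of the $v$'s; so $\partial_{u_i}f_j=(\partial F_j/\partial U_i)(u)$. Let $\bar F_j\in T[U_1,\dots,U_s]$ be the image of $F_j$; then $\bar F_j(u)=0$ in $S$. Taylor expansion in $S\otimes_TS$ gives
\[
0=\bar F_j(u\otimes1)-\bar F_j(1\otimes u)\equiv\sum_i(1\otimes\partial_{u_i}f_j)\,\zeta_i\pmod{\Delta^2}\qquad(1\le j\le s).
\]
Multiplying by the adjugate matrix, $(1\otimes g)\Delta\subset\Delta^2$. Iterating, $(1\otimes g)^{s(p-1)}\Delta\subset\Delta^{s(p-1)+1}=0$. Let $G=g^{p^\nu}$; then $G\in S^p\subset T$ and $(1\otimes G)\Delta=0$.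

Let $\mathcal Q=S/T$. The map $S\otimes_TS\to\mathcal Q\otimes_TS$ is linear for the action of $S$ on the right factor and sends $x\otimes1-1\otimes x\in\Delta$ to $\bar x\otimes1$. These elements generate $\mathcal Q\otimes_TS$ over $S$, so $G$ kills $\mathcal Q\otimes_TS$. We must descend this from $S$ to $T$, although $S$ need not be flat over $T$; Fitting ideals commute with any base change, and Frobenius brings coefficients back into $T$. The $T$-module $\mathcal Q$ is generated by the $p^s$ monomials in the $u_i$ with exponents less than $p$. By (C5), $G^{p^s}\in\operatorname{Fitt}_0^S(\mathcal Q\otimes_TS)=\operatorname{Fitt}_0^T(\mathcal Q)S$, say $G^{p^s}=\sum\phi_i\sigma_i$ with $\phi_i\in\operatorname{Fitt}_0^T(\mathcal Q)$ and $\sigma_i\in S$. Then $G^{p^{s+1}}=\sum\phi_i^p\sigma_i^p$ with $\sigma_i^p\in T$, so $g^E=G^{p^{s+1}}\in\operatorname{Fitt}_0^T(\mathcal Q)\subset\operatorname{Ann}_T(\mathcal Q)$.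

\emph{Step 2: $T$ is free over $S_\Gamma$ up to $g^p$.} Let $\mathcal P=S_\Gamma[V_1,\dots,V_r]/(V_i^p-v_i^p)$, free over $S_\Gamma$ on the $V^\alpha$ with $0\le\alpha_i<p$. Let $\pi:\mathcal P\to T$ be the surjection $V_i\mapsto v_i$ and $\mathfrak n$ its kernel. In Example~\ref{ex:model} we had $\mathfrak n=0$; in general $g$ may vanish on some components of $S$, and we claim only that $g^p\mathfrak n=0$. By (C4) the minimal primes of the reduced ring $S_\Gamma$ are the $\mathfrak q_\Gamma=\mathfrak q\cap S_\Gamma$ with $\mathfrak q$ minimal in $S$, and $(S_\Gamma)_{\mathfrak q_\Gamma}=\operatorname{Frac}(S_\Gamma/\mathfrak q_\Gamma)$ is the field $K_\Gamma$ of Lemma~\ref{lem:gamma} for $S/\mathfrak q$. As $\mathcal P$ is free over a reduced ring, it embeds in the product of the $\mathcal P_{\mathfrak q_\Gamma}$, so it suffices to show $g^p\mathfrak n_{\mathfrak q_\Gamma}=0$ for each $\mathfrak q$. If $g\in\mathfrak q$, then $g^p=0$ in $K_\Gamma$. If $g\notin\mathfrak q$, then $g^E\in S_\Gamma$ is a unit in $K_\Gamma$, and Step 1 gives $T_{\mathfrak q_\Gamma}=S_{\mathfrak q_\Gamma}$. By (C4)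 the reduced ring $S_{\mathfrak q_\Gamma}$ has $\mathfrak q$ as its only prime, so it is $K=\operatorname{Frac}(S/\mathfrak q)$. Since $S$ is equidimensional, $\dim S/\mathfrak q=d$, and $[K:K_\Gamma]=p^{d+|\Lambda\setminus\Gamma|}=p^r$ by Lemma~\ref{lem:gamma}(b). This is the rank of $\mathcal P$, so the surjection $\mathcal P_{\mathfrak q_\Gamma}\to T_{\mathfrak q_\Gamma}$ is bijective and $\mathfrak n_{\mathfrak q_\Gamma}=0$.

\emph{Step 3: the map $\theta$.} For $y\in\mathcal P$ let $y_0\in S_\Gamma$ be the coefficient of $V^0=1$. For $x\in S$ choose $y\in\mathcal P$ with $\pi(y)=g^Ex$, which is possible by Step 1, and put $\theta(x)=g^py_0$. If $y\in\mathfrak n$, then $g^py_0=(g^py)_0=0$ by Step 2; so $\theta:S\to S_\Gamma$ is well defined, and it is $S_\Gamma$-linear. Taking $y=g^E\cdot1$ gives $\theta(1)=g^{p+E}=(g^M)^p$. Now let $z^p=\sum r_iw_i^p$ with $w_i\in I$ and $r_i\in S$. Applying $\theta$,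
\[
(g^Mz)^p=\sum\theta(r_i)\,w_i^p\in I^{(p)}S_\Gamma\cap S^p=I^{(p)}
\]
by faithful flatness. So $(g^Mz)^p=w^p$ with $w\in I$, and $g^Mz=w$ because $S$ is reduced.
\end{proof}

The exponent depends on neither $\dim S$ nor the size of $\Lambda\setminus\Gamma$: the number $r$ enters only through a rank count, while the exponents come from the $s$ generators of $S$ over $T$.

\section{The global Jacobian ideal}\label{sec:global}

Throughout this section $R$ is an excellent domain, so each $\widehat{R_Q}$ is equidimensional by (E3). When a global presentation exists, Theorem~\ref{thm:jac} is a direct computation.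

\begin{example}\label{ex:affine}
Let $R=k[X_1,\dots,X_n]/(f_1,\dots,f_m)$ be a domain with $k$ perfect, and $s=\operatorname{ht}(f)$. For a prime $Q\supset(f)$ let $B'$ be the completion of $k[X]_Q$; then $\dim B'-\dim\widehat{R_Q}=s$. A derivation $\varepsilon:k[X]\to B'$ kills $k=k^p$, so it equals $\sum\varepsilon(X_i)\,\partial/\partial X_i$, and the $\partial/\partial X_i$ extend to $B'$. Hence $\mathcal J_R$ is generated by the $s\times s$ minors of $(\partial f_j/\partial X_i)$.
\end{example}

In general we argue by contradiction, extending the ideal across a component $V(P)$ of the locus where it is not yet defined. Two tools are needed. The first, Lemma~\ref{lem:fiber}, controls $\mathcal J(\widehat{R_Q})$ at primes of $\widehat{R_Q}$ away from $V(P)$. The second, Lemma~\ref{lem:finite}, controls it modulo a power $P^m$, where a substitute for a global presentation does exist: only finitely many terms of finitely many equations matter, and they can be written down at $P$ and spread out to a neighborhood.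

\begin{lemma}\label{lem:fiber}
Let $\mathfrak q\subset Q$ be primes of $R$, let $\mathfrak j\subset R_{\mathfrak q}$ be an ideal with $\mathfrak j\widehat{R_{\mathfrak q}}=\mathcal J(\widehat{R_{\mathfrak q}})$, and let $\mathfrak Q$ be a prime of $\widehat{R_Q}$ lying over $\mathfrak q$. Then $\mathfrak j(\widehat{R_Q})_{\mathfrak Q}=\mathcal J(\widehat{R_Q})_{\mathfrak Q}$.
\end{lemma}

\begin{proof}
Let $A=(\widehat{R_Q})_{\mathfrak Q}$ and $S''=\widehat A$. The local map $R_{\mathfrak q}\to A\to S''$ is flat, so $S''/\mathfrak q^iS''$ is flat over $R_{\mathfrak q}/\mathfrak q^iR_{\mathfrak q}$ for all $i$, and $\widehat{R_{\mathfrak q}}\to S''$ is flat by (C2). Its closed fiber is $\widehat C$, where $C=A/\mathfrak qA$ is a local ring of the formal fiber $\widehat{R_Q}\otimes\kappa(\mathfrak q)$. Let $k'/\kappa(\mathfrak q)$ be finite and purely inseparable. Then $C\otimes k'$ is local by (C4), regular as a localization of $\widehat{R_Q}\otimes k'$, and finite over $C$; so its completion $\widehat C\otimes k'$ is regular. Lemma~\ref{lem:base}(b) gives $\mathcal J(S'')=\mathfrak jS''$, and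 Lemma~\ref{lem:base}(a) gives $\mathcal J(S'')=\mathcal J(\widehat{R_Q})S''$. Contract to $A$ by (C3).
\end{proof}

For a fixed prime $P$, \emph{shrinking} means replacing $R$ by $R_g$ for some $g\notin P$, and ideals of $R$ by their extensions. The ring stays an excellent domain, and the local rings at the remaining primes do not change.

\begin{lemma}[Finite determinacy]\label{lem:finite}
Let $P$ be a prime of $R$ and $m\ge1$. After shrinking, there is an ideal $\mathfrak h$ of $R$ such that
\[
\mathcal J(\widehat{R_Q})+P^m\widehat{R_Q}=\mathfrak h\widehat{R_Q}\qquad\text{for all }Q\in V(P).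
\]
\end{lemma}

\begin{proof}
Let $D=R/P$, $\kappa=\operatorname{Frac}D$, $P=(x_1,\dots,x_n)$ and $s=n-\operatorname{ht}P$. A bar denotes reduction modulo $P$.

\emph{Approximate equations at $P$.} For $0\le i\le m$ let $\mathcal G_i$ be the kernel of $D[X_1,\dots,X_n]_i\to P^i/P^{i+1}$, $X^\alpha\mapsto x^\alpha$, where the subscript denotes forms of degree $i$. Choose forms $\Phi_1,\dots,\Phi_l$, with $\Phi_j\in\mathcal G_{i_j}$, such that those with $i_j=i$ generate $\mathcal G_i$ over $D$ for each $i\le m$. They will be the leading forms of the equations. Derivatives of the coefficients must also be computed uniformly in $Q$, so we write all coefficients in terms of $p$-th powers, which every derivation kills, and finitely many elements $t_i$. Fix a $p$-basis $\Lambda_0$ of $\kappa$ inside $D$. We claim that there are $t_1,\dots,t_r\in R$ with $\bar t_1,\dots,\bar t_r$ distinct elements of $\Lambda_0$, and polynomials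
\[
f_j=\sum_{i_j\le|\alpha|\le m}\ \sum_\beta a_{j\alpha\beta}^p\,T^\beta X^\alpha\in R_P[T_1,\dots,T_r,X_1,\dots,X_n],\qquad a_{j\alpha\beta}\in R_P,
\]
such that
\begin{equation}\label{eq:approx}
\Phi_j=\sum_{|\alpha|=i_j}\sum_\beta\bar a_{j\alpha\beta}^{\,p}\,\bar t^{\,\beta}X^\alpha\qquad\text{and}\qquad f_j(t,x)\in P^{m+1}R_P .
\end{equation}
Fix a lift in $R$ of each element of $\Lambda_0$. Every element of $\kappa$ has the form $\sum_\beta\bar a_\beta^{\,p}\,\bar t^{\,\beta}$ with $a_\beta\in R_P$ and finitely many $\bar t_i\in\Lambda_0$. Expanding the coefficients of $\Phi_j$ in this way defines the part $f_j^{(i_j)}$ of $f_j$ of degree $i_j$ in $X$. The class of $f_j^{(i_j)}(t,x)$ in $P^{i_j}R_P/P^{i_j+1}R_P$ is the image of $\Phi_j$, which is zero. Suppose the terms of degree at most $i<m$ are defined and their sum $f_j^{(i)}$ satisfies $f_j^{(i)}(t,x)\in P^{i+1}R_P$. Write $-f_j^{(i)}(t,x)=\sum_{|\alpha|=i+1}y_\alpha x^\alpha$ with $y_\alpha\in R_P$, expand $\bar y_\alpha=\sum_\beta\bar a_{j\alpha\beta}^{\,p}\bar t^{\,\beta}$, and add the terms $a_{j\alpha\beta}^pT^\beta X^\alpha$. The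 new sum evaluates into $P^{i+2}R_P$. Only finitely many elements of $\Lambda_0$ are used, which proves the claim.

\emph{Spreading out.} After shrinking, all $a_{j\alpha\beta}$ lie in $R$ and $f_j(t,x)\in P^{m+1}$. The first equation of \eqref{eq:approx} then holds in $D[X]\subset\kappa[X]$, and the $\Phi_j$ still generate the $\mathcal G_i$, which localize. The ring $D'=D[T]/(T_i^p-\bar t_i)$ is free over $D$, so it embeds in $\kappa[T]/(T_i^p-\bar t_i)$, which is a field since the $\bar t_i$ are $p$-independent. By J-2 the singular loci of the domains $D$ and $D'$ are closed and do not contain the zero ideal. By (C4) and finiteness, the image in $\operatorname{Spec}D$ of the singular locus of $D'$ is closed and does not contain the zero ideal. So after shrinking, $D$ and $D'$ are regular. For $w\in\{T_1,\dots,T_r,X_1,\dots,X_n\}$ put $\rho_{w,j}=(\partial f_j/\partial w)(t,x)\in R$, and let $\mathfrak h$ be the sum of $P^m$ and the ideal of $s\times s$ minors of the matrix $(\rho_{w,j})$.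

\emph{A presentation of $\widehat{R_Q}$.} Let $Q\in V(P)$, $A=\widehat{R_Q}$ and $\widehat D=\widehat{D_Q}=A/PA$. The ring $\widehat D$ is complete and regular, $\widehat D=k[[Y]]$. Lifting $k$ by Lemma~\ref{lem:FS} and then the $Y_i$, we get a homomorphism $\widehat D\to A$ whose composite with $A\to\widehat D$ is the identity. Extend it to $\pi:B=\widehat D[[X_1,\dots,X_n]]\to A$ by $X_i\mapsto x_i$. The map $\pi$ is surjective by (C1), it maps $(X)^i$ onto $P^iA$, and its composite with $A\to\widehat D$ is reduction modulo $(X)$. Let $J=\ker\pi$. As $R_Q$ is a catenary local domain,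
\[
\dim B-\dim A=\dim D_Q+n-\dim R_Q=n-\operatorname{ht}P=s .
\]
Choose $t_i',a'_{j\alpha\beta}\in B$ mapping to $t_i,a_{j\alpha\beta}$ under $\pi$; they reduce to $\bar t_i,\bar a_{j\alpha\beta}$ modulo $(X)$. Put $F_j=\sum a'^{\,p}_{j\alpha\beta}\,t'^\beta X^\alpha$. Then $\pi(F_j)=f_j(t,x)\in P^{m+1}A$, so there is $G_j\in(X)^{m+1}$ with $F_j-G_j\in J$. Since $i_j\le m$, the element $F_j-G_j$ lies in $(X)^{i_j}$, and by \eqref{eq:approx} its form of degree $i_j$ is $\Phi_j$.

\emph{Generators of $J$.} Let $y\in J\cap(X)^i$ with $0\le i\le m$. Its form of degree $i$ lies in the kernel of $\widehat D[X]_i\to P^iA/P^{i+1}A=(P^i/P^{i+1})\otimes_D\widehat D$. As $\widehat D$ is flat over $D$, this kernel is $\mathcal G_i\otimes_D\widehat D=\sum_{i_j=i}\widehat D\,\Phi_j$. Subtracting the corresponding combination of the $F_j-G_j$ moves $y$ into $J\cap(X)^{i+1}$. Iterating from $i=0$ to $i=m$, we see that $J$ is generated by the $F_j-G_j$ and finitely many $g_1,\dots,g_v\in J\cap(X)^{m+1}$.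

\emph{The rows modulo $P^m$.} Let $H=H_B(F_1-G_1,\dots,F_l-G_l,g_1,\dots,g_v)$ and let $w'\in B$ denote $t_i'$ for $w=T_i$ and $X_i$ for $w=X_i$. For $\delta\in\operatorname{Der}(B)$ we have $\delta G_j,\delta g_i\in(X)^m$ and $\delta(a'^{\,p})=0$, so by the chain rule $\pi(\delta F_j)=\sum_w\pi(\delta w')\rho_{w,j}$. Hence the row of $\delta$ has image $\sum_w\pi(\delta w')\,(\rho_{w,1},\dots,\rho_{w,l},0,\dots,0)$ in $(A/P^mA)^{l+v}$. It remains to see that each row $(\rho_{w,1},\dots,\rho_{w,l},0,\dots,0)$ occurs, that is, that there are derivations of $B$ dual to $t'_1,\dots,t'_r,X_1,\dots,X_n$. The ring $D_Q[T]/(T_i^p-\bar t_i)$ is a localization of $D'$, local by (C4) and finite over $D_Q$, so its completion $\widehat D[T]/(T_i^p-\bar t_i)$ is regular. Lemma~\ref{lem:dual} gives $\eta_i\in\operatorname{Der}(\widehat D)$ with $\eta_i(\bar t_j)=\delta_{ij}$. Extend the $\eta_i$ coefficientwise to $B$; they kill the $X_l$ and preserve $(X)$. Modulo $(X)$, the matrix of $\eta_1,\dots,\eta_r,\partial_{X_1},\dots,\partial_{X_n}$ on $t'_1,\dots,t'_r,X_1,\dots,X_n$ is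
\[
\begin{pmatrix}I_r&0\\ *&I_n\end{pmatrix},
\]
so it is invertible over $B$ and the dual derivations exist. Thus the image of $H$ in $(A/P^mA)^{l+v}$ is the span of the rows $(\rho_{w,1},\dots,\rho_{w,l},0,\dots,0)$. Taking $I_s$ gives $\mathcal J(A)+P^mA=\mathfrak hA$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:jac}]
Call an open set $W\subset\operatorname{Spec}R$ \emph{admissible} if there is a coherent ideal sheaf $\mathcal J_W$ on $W$ with $(\mathcal J_W)_Q\widehat{R_Q}=\mathcal J(\widehat{R_Q})$ for all $Q\in W$. By (C3) the stalks are determined, so $\mathcal J_W$ is unique; this also gives the uniqueness in the theorem. Hence these sheaves glue, and there is a largest admissible open set $U$. The set $\operatorname{Reg}R$ is open by J-2 and contains the zero ideal, and it is admissible with the unit ideal sheaf by Lemma~\ref{lem:indep}. So $(0)\in U$. Suppose $U\ne\operatorname{Spec}R$ and let $P\ne0$ be the generic point of an irreducible component of the complement. After shrinking, the complement of $U$ is $V(P)$. We show that after further shrinking $\operatorname{Spec}R$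 is admissible; then $P$ has an admissible neighborhood in the original spectrum, a contradiction.

\emph{Step 1: an upper bound $\mathfrak b$.} Let $P=(x_1,\dots,x_n)$ with $x_i\neq0$. The sets $\operatorname{Spec}R_{x_i}$ cover $U$; let $\mathfrak a_i\subset R_{x_i}$ be the ideal that corresponds to $\mathcal J_U$, $\mathfrak b_i$ its preimage in $R$, and $\mathfrak b=\bigcap_i\mathfrak b_i$. Then $\mathfrak b_lR_{x_l}=\mathfrak a_l$, and for $i\ne l$ the ideal $\mathfrak b_iR_{x_l}$ is the preimage of $\mathfrak a_iR_{x_ix_l}=\mathfrak a_lR_{x_ix_l}$, which contains $\mathfrak a_l$. So $\mathfrak bR_{x_l}=\mathfrak a_l$, and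
\begin{equation}\label{eq:b1}
\mathfrak bR_{\mathfrak q}=(\mathcal J_U)_{\mathfrak q}\qquad\text{for }\mathfrak q\notin V(P).
\end{equation}
Moreover $(\mathfrak b:P)=\mathfrak b$, for $aP\subset\mathfrak b$ gives $ax_i\in\mathfrak a_i$ and so $a\in\mathfrak b_i$ for all $i$. Let $Q\in V(P)$ and $A=\widehat{R_Q}$. By (C3), $(\mathfrak bA:P)=\mathfrak bA$, and hence $(\mathfrak bA:P^i)=\mathfrak bA$ for all $i$. If $\mathfrak Q$ is a prime of $A$ not containing $P$, then $\mathfrak q=\mathfrak Q\cap R\subset Q$ is not in $V(P)$, and \eqref{eq:b1} and Lemma~\ref{lem:fiber} give $\mathfrak bA_{\mathfrak Q}=\mathcal J(A)_{\mathfrak Q}$. So the finite modules $(\mathcal J(A)+\mathfrak bA)/\mathfrak bA$ and $(\mathcal J(A)+\mathfrak bA)/\mathcal J(A)$ are supported in $V(PA)$ and are killed by some $P^i$. Therefore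
\begin{equation}\label{eq:b2}
P^i\mathfrak b\widehat{R_Q}\subset\mathcal J(\widehat{R_Q})\subset\mathfrak b\widehat{R_Q}\qquad\text{for }Q\in V(P),
\end{equation}
where $i$ depends on $Q$. This dependence is the difficulty that remains.

\emph{Step 2: the candidate $\mathfrak J$.} Let $j$ be an exponent as in \eqref{eq:b2} for $Q=P$. The module $\mathfrak bR_P/P^j\mathfrak bR_P$ has finite length, so it equals $\mathfrak b\widehat{R_P}/P^j\mathfrak b\widehat{R_P}$ and has the same submodules over $R_P$ and over $\widehat{R_P}$. Hence there is an ideal $\mathfrak j$ with $P^j\mathfrak bR_P\subset\mathfrak j\subset\mathfrak bR_P$ and $\mathfrak j\widehat{R_P}=\mathcal J(\widehat{R_P})$. Let $\mathfrak J=\{a\in\mathfrak b:a/1\in\mathfrak j\}$. Then $\mathfrak JR_P=\mathfrak j$, and by the Artin--Rees lemma there is $m\ge1$ such that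
\begin{equation}\label{eq:b3}
P^j\mathfrak b\subset\mathfrak J\subset\mathfrak b,\qquad\mathfrak J\widehat{R_P}=\mathcal J(\widehat{R_P}),\qquad P^m\cap\mathfrak b\subset P^{j+1}\mathfrak b .
\end{equation}
Statements \eqref{eq:b1}--\eqref{eq:b3} persist under shrinking.

\emph{Step 3: agreement modulo $P^m$.} Shrink and take $\mathfrak h$ as in Lemma~\ref{lem:finite} for this $m$. For $Q=P$ we get $\mathfrak h\widehat{R_P}=(\mathfrak J+P^m)\widehat{R_P}$, so $\mathfrak hR_P=(\mathfrak J+P^m)R_P$ by (C3), and after shrinking $\mathfrak h=\mathfrak J+P^m$. Thus $\mathcal J(A)+P^mA=\mathfrak JA+P^mA$ for $A=\widehat{R_Q}$ and all $Q\in V(P)$.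

\emph{Step 4: from agreement modulo $P^m$ to equality.} Let $Q\in V(P)$ and $A=\widehat{R_Q}$. Both $\mathcal J(A)$ and $\mathfrak JA$ lie in $\mathfrak bA$, and $P^mA\cap\mathfrak bA=(P^m\cap\mathfrak b)A$ by (C3). Intersecting the equation of Step 3 with $\mathfrak bA$ and using the modular law,
\begin{equation}\label{eq:mod}
\mathcal J(A)+(P^m\cap\mathfrak b)A=\mathfrak JA+(P^m\cap\mathfrak b)A .
\end{equation}
With \eqref{eq:b3} this gives $P^j\mathfrak bA\subset\mathfrak JA\subset\mathcal J(A)+P\cdot P^j\mathfrak bA$. So the module $(P^j\mathfrak bA+\mathcal J(A))/\mathcal J(A)$ equals $P$ times itself, and it vanishes by Nakayama's lemma, since $P\subset Q$. Thus the exponent $j$ found at $P$ works at every $Q$. Now $(P^m\cap\mathfrak b)A\subset P^{j+1}\mathfrak bA$ lies in both $\mathcal J(A)$ and $\mathfrak JA$, and \eqref{eq:mod} reads $\mathcal J(A)=\mathfrak JA$. For $\mathfrak q\notin V(P)$, \eqref{eq:b3} and \eqref{eq:b1} give $\mathfrak JR_{\mathfrak q}=\mathfrak bR_{\mathfrak q}=(\mathcal J_U)_{\mathfrak q}$. So the shrunken spectrum is admissible, which is the desired contradiction.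

Hence $U=\operatorname{Spec}R$, and $\mathcal J_U$ corresponds to an ideal $\mathcal J_R$ with the required property. Finally $\mathcal J_R\subset Q$ if and only if $\mathcal J(\widehat{R_Q})$ is a proper ideal; by Lemma~\ref{lem:indep} this holds if and only if $\widehat{R_Q}$, equivalently $R_Q$, is not regular.
\end{proof}

\section{Existence of test elements}\label{sec:final}

Proposition~\ref{prop:good} needs a bound on the codimension of the presentations of the rings $\widehat{R_Q}$. Noetherian induction provides one without any bound on the dimension of $R$.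

\begin{lemma}\label{lem:codim}
Let $R$ be excellent. The function $Q\mapsto s_Q=\operatorname{embdim}R_Q-\dim R_Q$ is bounded on $\operatorname{Spec}R$.
\end{lemma}

\begin{proof}
If not, there is a minimal closed set $Z$ on which it is unbounded, and $Z$ is irreducible, since otherwise it is a union of two smaller closed sets. Let $Z=V(P)$ with $P=(x_1,\dots,x_n)$ prime. By J-2, $Z'=\operatorname{Reg}(R/P)$ is a nonempty open subset of $Z$. For $Q\in Z'$ we have $\operatorname{embdim}R_Q\le\dim(R/P)_Q+n$ and $\dim R_Q\ge\dim(R/P)_Q+\operatorname{ht}P$, so $s_Q\le n-\operatorname{ht}P$. On $Z\setminus Z'$ the function is bounded by minimality of $Z$, a contradiction.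
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Existence of $c$.} By J-2 the singular locus of $R$ is $V(\mathfrak s)$ for an ideal $\mathfrak s$. As $R$ is reduced, $R_{\mathfrak p}$ is a field for each minimal prime $\mathfrak p$, so $\mathfrak s\not\subset\mathfrak p$. Prime avoidance gives $c\in\mathfrak s\cap R^\circ$, and $R_c$ is regular.

\emph{The exponent.} Let $c\in R^\circ$ with $R_c$ regular. By Lemma~\ref{lem:glob} it suffices to find $N\ge1$ with $c^N$ good for all $\widehat{R_Q}$; then $L=2N+1$ works. By Lemma~\ref{lem:domain} it suffices to find such an exponent for each of the finitely many excellent domains $R/\mathfrak p_i$, because the largest of these exponents serves as $N_1$. So let $R$ be a domain. By Theorem~\ref{thm:jac}, $V(\mathcal J_R)$ is the singular locus, which is contained in $V(c)$. Hence $c^{N_0}\in\mathcal J_R$ for some $N_0\ge1$, and $c^{N_0}\in\mathcal J(\widehat{R_Q})$ for all $Q$. Write $\widehat{R_Q}=B/J$ with $J$ in the square of the maximal ideal of $B$; then $\dim B-\dim\widehat{R_Q}=s_Q$. By Lemma~\ref{lem:codim} only finitely many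 values $s_Q$ occur, so there is $p^e\ge M(p,s_Q)$ for all $Q$. Each $\widehat{R_Q}$ is reduced and equidimensional by (E1) and (E3), so Proposition~\ref{prop:good} shows that $c^{N_0p^e}$ is good for every $\widehat{R_Q}$. Take $N=N_0p^e$.
\end{proof}

In particular every reduced excellent ring of finite Krull dimension and characteristic $p$ has a test element, which answers the Question of Section~\ref{sec:intro}. All three conditions in the definition of excellence were used: geometric regularity of the formal fibers in (E1), (E2) and Lemma~\ref{lem:fiber}; universal catenarity in (E3) and in the constancy of the codimension along $V(P)$ in Lemma~\ref{lem:finite}; and J-2 wherever a regular locus had to be open.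

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $\mathfrak n$ be the nilradical of $R$. Suppose $c$ is a test element. If $z\in\mathfrak n$, then $1\cdot z^q=0$ for $q\gg0$, so $z\in(0)^*$, and the condition at $q=1$ gives $cz=0$. For a minimal prime $\mathfrak p$ the element $c$ is a unit in $R_{\mathfrak p}$, so $\mathfrak pR_{\mathfrak p}=\mathfrak nR_{\mathfrak p}=0$ and $R_{\mathfrak p}$ is a field.

Conversely, suppose $R_{\mathfrak p}$ is a field for every minimal prime $\mathfrak p$. Then $\mathfrak nR_{\mathfrak p}=0$, and since $\mathfrak n$ is finitely generated, $\operatorname{Ann}(\mathfrak n)\not\subset\mathfrak p$. Prime avoidance gives $b\in R^\circ$ with $b\mathfrak n=0$. The minimal primes of $R$ and $R/\mathfrak n$ correspond, so $R^\circ$ is the preimage of $(R/\mathfrak n)^\circ$. By Theorem~\ref{thm:main} there is $c_0\in R^\circ$ whose image is a test element of $R/\mathfrak n$. If $z\in I^*$, its image lies in $(I(R/\mathfrak n))^*$, so $c_0z^q\in I^{[q]}+\mathfrak n$ and $bc_0z^q\in I^{[q]}$ for all $q\ge1$. As $bc_0\in R^\circ$, it is a test element.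
\end{proof}

For example, $k[[x]]/(x^2)$ has no test element. In $R=k[[x,y]]/(x^2,xy)$ the nilradical $(x)$ is killed by $b=y\in R^\circ$, and Theorem~\ref{thm:main} with $c=1$ shows that $1$ is a test element for the regular ring $R/(x)=k[[y]]$; so $y$ is a test element for $R$.

\begin{thebibliography}{9}

\bibitem{SL}
J.~Elias et al., \emph{Six Lectures on Commutative Algebra}, Birkh\"auser, 2010, ISBN 3034603282. Available at
\texttt{https://nzdr.ru/\allowbreak data/\allowbreak media/\allowbreak biblio/\allowbreak kolxoz/\allowbreak M/\allowbreak MA/\allowbreak MAa/\allowbreak Elias\%20J.,\allowbreak\%20et\%20al.\allowbreak\%20Six\%20lectures\allowbreak\%20on\%20commutative\allowbreak\%20algebra\allowbreak\%20(Birkhauser,\allowbreak\%202010)\allowbreak(ISBN\%203034603282)\allowbreak(O)(408s)\allowbreak\_MAa\_.pdf}.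

\end{thebibliography}
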